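\title{Strongly Haar meager sets need not form an ideal}

\begin{abstract}
A Borel subset $B$ of a Polish group $G$ is strongly Haar meager if there is a Cantor set $C\subseteq G$ such that every translate $gBh$ meets $C$ in a relatively meager set. We show that these sets need not form a $\sigma$-ideal: in $\mathbb{Z}_2^\omega\times\mathbb{Z}^\omega$ there are two strongly Haar meager $G_\delta$ sets whose union is not strongly Haar meager. The construction extends to $K\times\mathbb{Z}^\omega\times L$ for every infinite metrizable profinite group $K$ and every Polish group $L$. On the positive side, the strongly Haar meager sets form a $\sigma$-ideal in locally compact groups and in groups whose compact subsets lie in closed, locally compact, totally disconnected subgroups, and in zero-dimensional groups a countable union of strongly Haar meager $F_\sigma$ sets is strongly Haar meager.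
\end{abstract}

\section{The question and the results}

Throughout, $\omega=\{0,1,2,\dots\}$, the groups $\mathbb{Z}$, $\mathbb{Q}$ and $\mathbb{Z}_2=\mathbb{Z}/2\mathbb{Z}$ carry the discrete topology, and products carry the product topology. We identify the Cantor space $2^\omega$ with the group $\mathbb{Z}_2^\omega$. A \emph{Cantor set} is a space homeomorphic to $2^\omega$.

\begin{definition}\label{def:hm}
Let $G$ be an uncountable Polish group. A Borel set $B\subseteq G$ is \emph{Haar meager} if there is a continuous map $f:2^\omega\to G$ such that $f^{-1}(gBh)$ is meager in $2^\omega$ for all $g,h\in G$; such an $f$ is a \emph{witness} for $B$. The set $B$ is \emph{strongly Haar meager} if it has an injective witness. An arbitrary subset of $G$ is (strongly) Haar meager if it is contained in a Borel (strongly) Haar meager set.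
\end{definition}

For Haar meager sets this is equivalent to the usual definition, in which $2^\omega$ is replaced by an arbitrary nonempty compact metrizable space. Both notions say that $B$ is small in the sense of Baire category on one compact test space, simultaneously for all translates. They differ in where category is measured. An injective witness is a homeomorphism onto a Cantor set $C\subseteq G$, so for strongly Haar meager sets category is measured in a subspace of $G$. A general witness $f$ may send a nonempty open set onto a nowhere dense part of $f(2^\omega)$, and then category in the domain has little to do with category in the image. It is known that the Haar meager sets form a $\sigma$-ideal, and that the two notions may or may not coincide, depending on $G$. The following question is posed in \cite{FoS}.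

\begin{quote}
\textbf{Question.} Do the strongly Haar meager subsets of $G$ form a $\sigma$-ideal for every uncountable Polish group $G$?
\end{quote}

The family is closed under subsets by definition, so the issue is unions. For two Haar meager Borel sets $B_1,B_2$ with witnesses $f_1,f_2$, the map $F(x_1,x_2)=f_1(x_1)f_2(x_2)$ on $2^\omega\times2^\omega\cong2^\omega$ is a witness for $B_1\cup B_2$. Indeed, the section of $F^{-1}(gB_1h)$ at $x_2$ is $f_1^{-1}(gB_1hf_2(x_2)^{-1})$, the section of $F^{-1}(gB_2h)$ at $x_1$ is $f_2^{-1}(f_1(x_1)^{-1}gB_2h)$, all these sections are meager, and the Kuratowski--Ulam theorem applies. The only thing lost is injectivity: $F$ need not be injective when $f_1$ and $f_2$ are. One might hope to restore it by shrinking the two Cantor sets, and so guess that the answer is yes. But shrinking can destroy a witness: the identity of $\mathbb{Z}_2^\omega$ is a witness for a nowhere dense Cantor set $F\subseteq\mathbb{Z}_2^\omega$, and a homeomorphism onto $F$ is not. In fact the answer is no, already for unions of two sets.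

\begin{theorem}\label{thm:main}
Let $G=\mathbb{Z}_2^\omega\times\mathbb{Z}^\omega$. There are $G_\delta$ sets $A,B\subseteq G$, both strongly Haar meager, such that $A\cup B$ is not strongly Haar meager.
\end{theorem}

The proof uses two features of this group: a compact subgroup that is a Cantor set, and a copy of $\mathbb{Z}^\omega$ that can be read off from the elements of $G$. These two features suffice in general.

\begin{theorem}\label{thm:general}
Let $G$ be a Polish group such that
\begin{itemize}
\item[(H1)] there are compact normal subgroups $K_0\supsetneq K_1\supsetneq\cdots$ of $G$, each $K_{j+1}$ open in $K_j$, with $\bigcap_jK_j=\{1\}$;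
\item[(H2)] there are continuous homomorphisms $\iota:\mathbb{Z}^\omega\to G$ with central image and $\rho:G\to\mathbb{Q}^\omega$ such that $\rho\circ\iota$ is the inclusion $\mathbb{Z}^\omega\subseteq\mathbb{Q}^\omega$.
\end{itemize}
Then there are strongly Haar meager $G_\delta$ sets $A,B\subseteq G$ such that $A\cup B$ is not strongly Haar meager. This applies to $K\times\mathbb{Z}^\omega\times L$ for every infinite metrizable profinite group $K$ and every Polish group $L$.
\end{theorem}

In the simplest groups, and for the simplest sets, the optimistic guess is correct.

\begin{theorem}\label{thm:positive}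
Let $G$ be an uncountable Polish group.
\begin{enumerate}
\item[(1)] If $G$ is zero-dimensional, then every Haar meager $F_\sigma$ set is strongly Haar meager. Hence a countable union of strongly Haar meager $F_\sigma$ sets is strongly Haar meager. In particular, the sets $A,B$ of Theorem~\ref{thm:main} cannot both be chosen $F_\sigma$.
\item[(2)] If every compact subset of $G$ lies in a closed, locally compact, totally disconnected subgroup, then the strongly Haar meager sets are exactly the Haar meager sets, so they form a $\sigma$-ideal.
\item[(3)] If $G$ is locally compact, then the strongly Haar meager sets are exactly the meager sets, so they form a $\sigma$-ideal.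
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:products}
Let $G=\prod_nH_n$ be uncountable, where all $H_n$ are countable discrete abelian groups.
\begin{enumerate}
\item[(a)] If all but finitely many $H_n$ are torsion groups, then the strongly Haar meager sets are exactly the Haar meager sets, and they form a $\sigma$-ideal.
\item[(b)] If infinitely many $H_n$ are not torsion groups and infinitely many $H_n$ have nontrivial torsion, then the strongly Haar meager sets do not form an ideal.
\end{enumerate}
\end{corollary}

Theorem~\ref{thm:main} is a special case of Theorem~\ref{thm:general}. We prove it separately in Section~\ref{sec:example}, because in $\mathbb{Z}_2^\omega\times\mathbb{Z}^\omega$ every object is given by explicit conditions on coordinates. Section~\ref{sec:general} carries the construction over to groups without coordinates. Sections~\ref{sec:positive} and~\ref{sec:products} prove Theorem~\ref{thm:positive} and Corollary~\ref{cor:products}.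

\section{Baire category and Cantor sets}\label{sec:prelim}

For a sequence $u$ we write $u|n=(u_0,\dots,u_{n-1})$. For a finite binary sequence $s\in2^{<\omega}$ let $N_s$ be the set of $r\in2^\omega$ that extend $s$; these clopen sets form a base of $2^\omega$. In a product of discrete spaces, a condition that depends on finitely many coordinates defines a clopen set, and a compact set has finite projection to each finite subproduct.

A set is \emph{nowhere dense} if its closure has empty interior, \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. We use the following standard facts about Polish spaces $X,Y$.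
\begin{itemize}
\item[(B1)] (Baire category theorem.) A comeager subset of $X$ is dense, and a countable intersection of dense open sets is a dense $G_\delta$ set, hence comeager. If $V\subseteq X$ is open, then a subset of $V$ is meager in $V$ if and only if it is meager in $X$. In particular, a set that is comeager in a nonempty open subset of $X$ is nonmeager in $X$.
\item[(B2)] (Baire property.) A nonmeager Borel subset of $X$ is comeager in some nonempty open set.
\item[(B3)] (Kuratowski--Ulam theorem.) A Borel set $P\subseteq X\times Y$ is meager if and only if the section $\{y:(x,y)\in P\}$ is meager in $Y$ for comeager many $x$, if and only if the section $\{x:(x,y)\in P\}$ is meager in $X$ for comeager many $y$.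
\item[(B4)] A space is a Cantor set if and only if it is nonempty, compact, metrizable, zero-dimensional (has a base of clopen sets) and has no isolated point. For compact metrizable spaces, zero-dimensional is the same as totally disconnected. Every uncountable Polish space contains a Cantor set.
\end{itemize}
If $R\subseteq X$ is closed, then $R\setminus\operatorname{int}R$ is closed and has empty interior, so it is nowhere dense. An uncountable Polish group has no isolated point, since a group with an isolated point is discrete and a discrete separable space is countable.

\begin{lemma}\label{lem:cantor}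
Let $G$ be an uncountable Polish group and let $B\subseteq G$ be Borel.
\begin{enumerate}
\item[(a)] If $B$ is contained in a Borel set with a witness $f$, then $f$ is a witness for $B$. So for Borel sets the two parts of Definition~\ref{def:hm} agree.
\item[(b)] $B$ is strongly Haar meager if and only if there is a Cantor set $C\subseteq G$ such that $C\cap gBh$ is meager in $C$ for all $g,h\in G$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds because $B\subseteq B'$ gives $f^{-1}(gBh)\subseteq f^{-1}(gB'h)$. Part (b) holds because a continuous injection of $2^\omega$ into $G$ is a homeomorphism onto its image.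
\end{proof}

A Cantor set as in (b) is also called a witness for $B$. By (B4) the empty set is strongly Haar meager. To show that a Borel set is \emph{not} strongly Haar meager, we have to find, for every Cantor set $C\subseteq G$, a translate of the set that is nonmeager in $C$.

\section{The counterexample in $\mathbb{Z}_2^\omega\times\mathbb{Z}^\omega$}\label{sec:example}

In this section $G=2^\omega\times\mathbb{Z}^\omega$, written additively. As $G$ is abelian, the sets $gBh$ are the translates of $B$. We call the sets $2^\omega\times\{z\}$ \emph{fibers} and the sets $N_s\times\{z\}$ \emph{segments}.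

We have to defeat all Cantor sets $C\subseteq G$ at once with one set $A\cup B$, and the only freedom is the choice of a translation for each $C$. The first tool makes this freedom very large: we translate $C$ by a vector that spells out a description of $C$, so that every point of the translate knows which compact set it came from. Membership in $A$ and in $B$ is then decided by consulting this description. The set $B$ will take care of the Cantor sets whose generic point lies on no segment contained in $C$, and $A$ will take care of the others.

\subsection{Translations that code compact sets}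

The idea is visible in a single coordinate. List the nonempty finite sets $E\subseteq\mathbb{Z}$ and choose integers $\tau(E)$ so that the intervals $[\tau(E)-\max|E|,\tau(E)+\max|E|]$, where $\max|E|=\max\{|e|:e\in E\}$, are pairwise disjoint. A point $z\in E+\tau(E)$ determines its interval, hence the set $E$, hence its original position $z-\tau(E)$. In $G$ we do this in every coordinate, and the $n$-th coordinate records the trace of the compact set on the first $n+1$ coordinates.

Let $\mathcal{E}_n$ be the countable set of nonempty finite subsets of $2^{n+1}\times\mathbb{Z}^{n+1}$. For $E\in\mathcal{E}_n$ let $\pi E\subseteq\mathbb{Z}^{n+1}$ be its projection and let $m(E)=\max\{|v_n|:v\in\pi E\}$. Choose integers $\tau_n(E)$, $E\in\mathcal{E}_n$, such that the intervals $I_n(E)=[\tau_n(E)-m(E),\tau_n(E)+m(E)]$ of integers satisfy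
\begin{equation}\label{eq:gap}
E\ne E',\quad a\in I_n(E),\quad a'\in I_n(E')\qquad\Longrightarrow\qquad|a-a'|>n.
\end{equation}
For instance, enumerate $\mathcal{E}_n$ as $E^0,E^1,\dots$ and put $\tau_n(E^0)=0$ and $\tau_n(E^{i+1})=\tau_n(E^i)+m(E^i)+m(E^{i+1})+n+1$. Decoding needs only that the intervals are disjoint; the gaps of size more than $n$ are used once, in Proposition~\ref{prop:M}(b).

\emph{Encoding.} For a nonempty compact set $C\subseteq G$ let
\[
T_n(C)=\{(r|(n+1),v|(n+1)):(r,v)\in C\}\in\mathcal{E}_n,\qquad t(C)=\bigl(\tau_n(T_n(C))\bigr)_{n\in\omega}\in\mathbb{Z}^\omega .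
\]

\emph{Decoding.} Let $Z_0$ be the closed set of all $z\in\mathbb{Z}^\omega$ with $z_n\in\bigcup_{E\in\mathcal{E}_n}I_n(E)$ for every $n$. For $z\in Z_0$ let $E_n(z)$ be the unique $E$ with $z_n\in I_n(E)$, and put
\[
w(z)=\bigl(z_n-\tau_n(E_n(z))\bigr)_{n\in\omega},\qquad
C(z)=\{(r,v)\in G:\ (r|(n+1),v|(n+1))\in E_n(z)\text{ for all }n\}.
\]
Both $E_n(z)$ and $w(z)_n$ depend only on $z_n$. We think of $C(z)$, which may be empty, as the set coded by $z$, and of $w(z)$ as the position of $z$ before the translation.

\begin{lemma}\label{lem:decode}
Let $C\subseteq G$ be nonempty and compact, let $(r,v)\in C$ and $z=v+t(C)$. Then $z\in Z_0$, $E_n(z)=T_n(C)$ for all $n$, $w(z)=v$, and $C(z)=C$.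
\end{lemma}

\begin{proof}
Since $v|(n+1)\in\pi T_n(C)$, we have $|v_n|\le m(T_n(C))$, so $z_n=v_n+\tau_n(T_n(C))$ lies in $I_n(T_n(C))$. This gives the first three claims. A point lies in $C(z)$ if and only if, for every $n$, it agrees on the first $n+1$ coordinates of both factors with some point of $C$. So $C(z)$ is the closure of $C$, which is $C$.
\end{proof}

\subsection{The set $B$: boundaries in the fibers}

Let
\[
R=\{(r,z)\in G:\ z\in Z_0,\ (r,w(z))\in C(z)\}.
\]
A point $(r,z)$ lies in $R$ if and only if, for each $n$, we have $z_i\in\bigcup_EI_i(E)$ for $i\le n$ and $(r|(n+1),w(z)|(n+1))\in E_n(z)$. For fixed $n$ this depends on finitely many coordinates, so $R$ is closed. By Lemma~\ref{lem:decode}, $R$ contains $C+(0,t(C))$ for every nonempty compact $C$. Thus $R$ catches every Cantor set, and of course it is too large: it is not even Haar meager. The cheapest way to get a strongly Haar meager subset is to make it nowhere dense in every fiber, for then the compact subgroup $2^\omega\times\{0\}$ is a witness. So with $R^z=\{r:(r,z)\in R\}$, a closed subset of $2^\omega$, we define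
\[
B=\{(r,z)\in R:\ r\notin\operatorname{int}R^z\}.
\]

\begin{lemma}\label{lem:B}
\begin{enumerate}
\item[(a)] $B$ is a strongly Haar meager $G_\delta$ set, with witness $\varphi_B(x)=(x,0)$.
\item[(b)] Let $C\subseteq G$ be compact and let $(r,v)\in C$ lie on no segment $N_s\times\{v\}$ contained in $C$. Then $(r,v)+(0,t(C))\in B$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $r\in\operatorname{int}R^z$ if and only if $r\in N_s\subseteq R^z$ for some $s$. Hence
\[
B=R\setminus\bigcup_{s\in2^{<\omega}}N_s\times Y_s,\qquad Y_s=\{z:N_s\times\{z\}\subseteq R\}=\bigcap_{r\in N_s}\{z:(r,z)\in R\}.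
\]
Each $Y_s$ is closed, so $B$ is a closed set minus an $F_\sigma$ set, which is $G_\delta$. The section $B^z=R^z\setminus\operatorname{int}R^z$ is nowhere dense in $2^\omega$. For $(a,b)\in G$,
\[
\varphi_B^{-1}\bigl(B+(a,b)\bigr)=\{x:(x-a,-b)\in B\}=a+B^{-b}
\]
is nowhere dense, and $\varphi_B$ is continuous and injective.

(b) Let $z=v+t(C)$. By Lemma~\ref{lem:decode}, $R^z=\{r':(r',v)\in C\}$. This set contains $r$, and by assumption it contains no $N_s$ with $r\in N_s$. So $(r,z)\in B$.
\end{proof}

\subsection{Minimal points}

The set $B$ cannot catch a set of the form $2^\omega\times D$ with $D\subseteq\mathbb{Z}^\omega$ compact: by Kuratowski--Ulam every translate of $B$ is meager in it. For such sets the first factor plays no role, so we look for $A$ in the form $2^\omega\times M$, where a translate of $M\subseteq\mathbb{Z}^\omega$ is comeager in $D$ for every nonempty compact $D$. Such an $M$ is not strongly Haar meager in $\mathbb{Z}^\omega$. But we do not need it to be: if $f$ is any witness that $M$ is Haar meager, then $x\mapsto(x,f(x))$ is an \emph{injective} witness for $2^\omega\times M$. So the task is to select in each $D$ a comeager subset, by a rule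 that can be read from the code, in such a way that one noninjective map avoids all these subsets. The rule uses the order of $\mathbb{Z}$.

\begin{definition}\label{def:minimal}
Let $D\subseteq\mathbb{Z}^\omega$ be nonempty and compact. A point $v\in D$ is \emph{$n$-minimal in $D$} if $v_n=\min\{v'_n:v'\in D,\ v'|n=v|n\}$. Let $D_\infty$ be the set of points that are $n$-minimal in $D$ for infinitely many $n$.
\end{definition}

The minimum exists because $D$ has finite projections. For $D=\prod_n\{0,\dots,n\}$, a point $v$ is $n$-minimal if $v_n=0$, and $D_\infty$ is the set of sequences with infinitely many zeros.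

\begin{lemma}\label{lem:Dinfty}
$D_\infty$ is a dense $G_\delta$ subset of $D$.
\end{lemma}

\begin{proof}
Let $O_k$ be the set of $v\in D$ that are $n$-minimal for some $n\ge k$, so that $D_\infty=\bigcap_kO_k$. Being $n$-minimal depends only on $v|(n+1)$, so $O_k$ is open in $D$. Given $v\in D$ and $n\ge k$, choose $v'\in D$ with $v'|n=v|n$ and $v'_n$ least. Then $v'\in O_k$, and $v'$ agrees with $v$ below $n$. As $n$ is arbitrary, $O_k$ is dense, and (B1) applies.
\end{proof}

\subsection{A map that avoids minimal points}

What must the witness $f$ do? Suppose that a translate of $M$ has a preimage that is comeager in an open set $U$. If the $n$-th coordinate of $f$ varies by at most $n$, then by \eqref{eq:gap} all these points carry the same code, and the coded set contains a translate of $f(U)$. A point that is not $n$-minimal in $f(U)$ is not $n$-minimal in a larger set. So it is enough that in every $U$ there is a smaller open set $U'$ whose points are mapped to points that are eventually not minimal in $f(U)$.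

Here is the mechanism with one switch. On $\{0,1,2\}^\omega\times\{0,1\}$ let $f_0(y,\varepsilon)_n=\max(y_n,\varepsilon)$, and let $U$ be the whole domain and $U'=\{\varepsilon=1\}$. The switch $\varepsilon=1$ raises the floor of every coordinate to $1$. Given $x=(y,1)$ and $n$, turn the switch off, let $y'$ copy the values $f_0(x)_i$ for $i<n$, and let $y'_n=0$. Then $f_0(y',0)$ agrees with $f_0(x)$ below $n$ and is smaller at $n$. So $f_0(x)$ is $n$-minimal in $f_0(U)$ for no $n$. One switch is not enough: for $U=\{\varepsilon=1\}$ the image is $\{1,2\}^\omega$, and $\max(y_n,1)=1$ infinitely often for comeager many $y$. We need an unused switch in every open set, hence infinitely many switches. We let the $k$-th switch act only on the coordinates $n>k$; then the floor at coordinate $n$ is at most $n$ and depends on finitely many switches.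

\begin{lemma}\label{lem:f}
There is a continuous map $f:2^\omega\to\mathbb{Z}^\omega$ with $0\le f(x)_n\le n$ for all $x$ and $n$, and with the following property. For every nonempty open $U\subseteq2^\omega$ there are a nonempty open $U'\subseteq U$ and $k\in\omega$ such that for all $x\in U'$ and $n>k$ there is $x'\in U$ with $f(x')|n=f(x)|n$ and $f(x')_n<f(x)_n$.
\end{lemma}

\begin{proof}
By (B4) the space $X=\prod_n\{0,\dots,n\}\times2^\omega$ is a Cantor set, so we may define $f$ on $X$. For $\zeta\in2^\omega$ let $\nu_n(\zeta)=|\{i<n:\zeta_i=1\}|\le n$, and put
\[
f(y,\zeta)_n=\max\bigl(y_n,\nu_n(\zeta)\bigr)\in\{0,\dots,n\}.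
\]
Each coordinate of $f$ depends on finitely many coordinates of $(y,\zeta)$, so $f$ is continuous. If the property holds for a subset of $U$, it holds for $U$, so we may assume that $U$ is given by prescribing $y|k$ and $\zeta|k$ for some $k$. Let $U'=\{(y,\zeta)\in U:\zeta_k=1\}$.

Let $x=(y,\zeta)\in U'$ and $n>k$. Let $\zeta'$ agree with $\zeta$ except that $\zeta'_k=0$; then $\nu_i(\zeta')=\nu_i(\zeta)$ for $i\le k$ and $\nu_i(\zeta')=\nu_i(\zeta)-1$ for $i>k$. Let $y'_i=y_i$ for $i\le k$ and for $i>n$, let $y'_i=f(x)_i$ for $k<i<n$, and let $y'_n=\nu_n(\zeta')$. Then $0\le y'_i\le i$ for all $i$, and $x'=(y',\zeta')$ lies in $U$. For $i\le k$ nothing has changed, so $f(x')_i=f(x)_i$. For $k<i<n$ we have $\nu_i(\zeta')<\nu_i(\zeta)\le f(x)_i=y'_i$, so $f(x')_i=y'_i=f(x)_i$. Finally $f(x')_n=\nu_n(\zeta')<\nu_n(\zeta)\le f(x)_n$.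
\end{proof}

\begin{remark}\label{rem:noninj}
A map with this property is injective on no nonempty open set. If it were injective on a nonempty clopen $U$, then $f(U')$ would be a nonempty open subset of the compact set $D=f(U)$ disjoint from $D_\infty$, contradicting Lemma~\ref{lem:Dinfty}.
\end{remark}

\subsection{The set $A$}

Let $M$ be the set of $z\in Z_0$ such that $w=w(z)$ satisfies
\begin{itemize}
\item[(M1)] $w|(n+1)\in\pi E_n(z)$ for every $n$;
\item[(M2)] for infinitely many $n$, $w_n=\min\{v_n:v\in\pi E_n(z),\ v|n=w|n\}$.
\end{itemize}
Condition (M1) says that $w$ lies in the coded set, and (M2) is the finitary form of $w\in D_\infty$. For fixed $n$ both conditions depend only on $z|(n+1)$. So (M1) defines a closed set, (M2) defines a relatively $G_\delta$ subset of it, and $M$ is $G_\delta$.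

\begin{proposition}\label{prop:M}
\begin{enumerate}
\item[(a)] If $D\subseteq\mathbb{Z}^\omega$ is nonempty and compact and $t=t(2^\omega\times D)$, then $D_\infty+t\subseteq M$.
\item[(b)] For the map $f$ of Lemma~\ref{lem:f} and every $b\in\mathbb{Z}^\omega$, the set $S=\{x\in2^\omega:f(x)+b\in M\}$ is meager.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $v\in D_\infty$ and $z=v+t$. Lemma~\ref{lem:decode} for $C=2^\omega\times D$ gives $z\in Z_0$, $w(z)=v$ and $\pi E_n(z)=\{v'|(n+1):v'\in D\}$. So (M1) holds, and the equation in (M2) holds exactly when $v$ is $n$-minimal in $D$.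

(b) Suppose that the Borel set $S$ is nonmeager. By (B2) it is comeager in a nonempty open set $U$. For $x,\tilde x\in S$ the numbers $f(x)_n+b_n$ and $f(\tilde x)_n+b_n$ differ by at most $n$, so by \eqref{eq:gap} they lie in the same interval. Hence there are sets $E_n\in\mathcal{E}_n$ with $E_n(f(x)+b)=E_n$ for all $x\in S$ and all $n$. With $h=b-(\tau_n(E_n))_n$ we get $w(f(x)+b)=f(x)+h$ for all $x\in S$.

By (M1), $(f(x)+h)|(n+1)\in\pi E_n$ for all $n$ and all $x\in S\cap U$. This is a closed condition on $x$, and $S\cap U$ is dense in $U$ by (B1). So it holds for \emph{all} $x\in U$, including those outside $S$.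

Take $U'$ and $k$ from Lemma~\ref{lem:f}. Since $S$ is comeager in $U$, there is $x\in S\cap U'$. For $n>k$ take $x'\in U$ as in the lemma, and let $v=(f(x')+h)|(n+1)$. Then $v\in\pi E_n$, $v|n=(f(x)+h)|n$ and $v_n<(f(x)+h)_n$; here we use that the order of $\mathbb{Z}$ is translation invariant. So the equation in (M2) fails for $z=f(x)+b$ at every $n>k$, contradicting $x\in S$.
\end{proof}

\begin{remark}\label{rem:M}
In the group $\mathbb{Z}^\omega$ the set $M$ is Haar meager by (b), and it is not strongly Haar meager, since by (a) and Lemma~\ref{lem:Dinfty} every Cantor set $D\subseteq\mathbb{Z}^\omega$ meets a translate of $M$ in a comeager set.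
\end{remark}

Let $A=2^\omega\times M$, a $G_\delta$ set, and let $\varphi_A(x)=(x,f(x))$. This map is continuous and injective, and $\varphi_A^{-1}(A-(a,b))=\{x:f(x)+b\in M\}$ is meager for all $(a,b)\in G$ by Proposition~\ref{prop:M}(b). So $A$ is strongly Haar meager.

\subsection{Every Cantor set is caught by $A$ or by $B$}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
It remains to show that the Borel set $A\cup B$ is not strongly Haar meager. Let $C\subseteq G$ be a Cantor set. By Lemma~\ref{lem:cantor} it suffices to find $t\in\mathbb{Z}^\omega$ such that $A-(0,t)$ or $B-(0,t)$ is nonmeager in $C$. For $s\in2^{<\omega}$ let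
\[
D_s=\{v:N_s\times\{v\}\subseteq C\}=\bigcap_{r\in N_s}\{v:(r,v)\in C\},\qquad P_s=N_s\times D_s .
\]
The set $D_s$ is closed and lies in the projection of $C$, so it is compact, and $P_s$ is a closed subset of $C$. The union $\bigcup_sP_s$ is the union of all segments contained in $C$.

\emph{Case 1: every $P_s$ has empty interior in $C$.} Then $C'=C\setminus\bigcup_sP_s$ is comeager in $C$, and $C'\subseteq B-(0,t(C))$ by Lemma~\ref{lem:B}(b).

\emph{Case 2: some $P_s$ has an interior point $(r,v)$ in $C$.} We show that $C$ is a box near this point. Choose an initial segment $u$ of $r$ that extends $s$, and a clopen neighborhood $W$ of $v$, with $C\cap(N_u\times W)\subseteq P_s$. Put $D=D_s\cap W$, a compact set containing $v$. Then $C\cap(N_u\times W)\subseteq N_u\times D$, and conversely $N_u\times D\subseteq N_s\times D_s\subseteq C$. So $N_u\times D=C\cap(N_u\times W)$ is a nonempty open subset of $C$. By Lemma~\ref{lem:Dinfty}, $N_u\times D_\infty$ is a dense $G_\delta$ subset of $N_u\times D$, so it is nonmeager in $C$ by (B1). By Proposition~\ref{prop:M}(a), $N_u\times D_\infty\subseteq A-(0,t)$ for $t=t(2^\omega\times D)$.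
\end{proof}

\begin{remark}\label{rem:check}
It is instructive to test the dichotomy on the two witnesses. The witness $2^\omega\times\{0\}$ of $B$ is a box with $D=D_\infty=\{0\}$, so a translate of $A$ contains it. The witness of $A$ is the graph of $f$; it contains no segment, since $f$ is constant on no nonempty open set by Lemma~\ref{lem:f}, so a translate of $B$ contains it. The sum of the two witnesses, $(x,y)\mapsto(x+y,f(x))$, shows that $A\cup B$ is Haar meager, and it fails to be injective exactly because $f$ does.
\end{remark}

\section{Groups with a profinite normal subgroup and a central copy of $\mathbb{Z}^\omega$}\label{sec:general}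

We prove Theorem~\ref{thm:general}. The group $K_0$ replaces $2^\omega\times\{0\}$, the cosets $gK_0$ replace the fibers, and the cosets $gK_j$ replace the segments. Two things have to change. First, $G$ has no coordinates, so a compact set is coded by a point of $\omega^\omega$ rather than by its traces. Second, $K_0$ need not be a direct factor, so we cannot enlarge a box $N_u\times D$ to $2^\omega\times D$ and make $A$ a product. Instead the code also records an index $j$, and $A$ demands that the coded set be invariant under $K_j$.

\subsection{Consequences of the hypotheses}

If $O$ is an open neighborhood of $1$ in $K_0$, the compact sets $K_j\setminus O$ decrease and have empty intersection, so $K_j\subseteq O$ for some $j$. Hence the clopen subgroups $K_j$ form a neighborhood base at $1$ in $K_0$. No $K_j$ is trivial, because the sequence is strictly decreasing. So $K_0$ is zero-dimensional without isolated points, and by (B4) there is a homeomorphism $\theta:2^\omega\to K_0$.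

Each coordinate of $\rho(K_0)$ is a compact subgroup of the discrete group $\mathbb{Q}$, hence finite, hence trivial. So $\rho$ vanishes on $K_0$.

If $D\subseteq G$ is compact, then $\iota^{-1}(D)$ is compact: it is closed in $\mathbb{Z}^\omega$, hence in $\mathbb{Q}^\omega$, and it is contained in the compact set $\rho(D)$ because $z=\rho(\iota(z))$.

Let $\mathcal{K}$ be the space of nonempty compact subsets of $G$ with the Hausdorff metric induced by a complete metric of $G$; it is a Polish space. If $C_i\to C$ in $\mathcal{K}$, then
\begin{itemize}
\item[(K1)] if $c_i\in C_i$ and $c_i\to c$, then $c\in C$;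
\item[(K2)] every $c\in C$ is the limit of points $c_i\in C_i$;
\item[(K3)] $C\cup\bigcup_iC_i$ is compact.
\end{itemize}
The first two are immediate from the definition of the metric. For (K3), given an open cover, finitely many members cover $C$, their union contains all but finitely many $C_i$, and the remaining $C_i$ are compact.

\subsection{The coding}

Every nonempty Polish space is a continuous image of $\omega^\omega$. Fix a continuous surjection $\alpha\mapsto(j_\alpha,C_\alpha)$ of $\omega^\omega$ onto $\omega\times\mathcal{K}$. The $n$-th coordinate of the translation will record $\alpha_n$, in an interval wide enough to hold the $n$-th coordinate of $\rho(C_\alpha)$. As in Section~\ref{sec:example}, choose integers $\tau_n(a,m)$ for $a,m\in\omega$ such that points of different intervals $I_n(a,m)=\{q\in\mathbb{Q}:|q-\tau_n(a,m)|\le m\}$ differ by more than $n$.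

For $\alpha\in\omega^\omega$ let $m_n(\alpha)$ be the least integer that is at least $\max\{|\rho(c)_n|:c\in C_\alpha\}$, a maximum over a finite set of values, and let $t(\alpha)=(\tau_n(\alpha_n,m_n(\alpha)))_n\in\mathbb{Z}^\omega$.

Let $Z_0$ be the closed set of $z\in\mathbb{Q}^\omega$ with $z_n\in\bigcup_{a,m}I_n(a,m)$ for all $n$. For $z\in Z_0$ let $(a_n,m_n)$ be the unique pair with $z_n\in I_n(a_n,m_n)$, and put $\alpha(z)=(a_n)_n$ and $\hat t(z)=(\tau_n(a_n,m_n))_n$. Their $n$-th coordinates depend only on $z_n$, so both maps are continuous on $Z_0$. For $g$ in the closed set $G_0=\rho^{-1}(Z_0)$ let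
\[
C[g]=C_{\alpha(\rho(g))},\qquad j[g]=j_{\alpha(\rho(g))},\qquad g^*=\iota\bigl(\hat t(\rho(g))\bigr)^{-1}g .
\]
All three depend continuously on $g$, so by (K1) the set $R=\{g\in G_0:g^*\in C[g]\}$ is closed. If $c\in C_\alpha$ and $g=\iota(t(\alpha))c$, then $\rho(g)=t(\alpha)+\rho(c)$ has $n$-th coordinate in $I_n(\alpha_n,m_n(\alpha))$. Therefore
\begin{equation}\label{eq:decode}
g\in R,\qquad C[g]=C_\alpha,\qquad j[g]=j_\alpha,\qquad g^*=c .
\end{equation}
For $g\in G_0$ and $\kappa\in K_0$ we have $\rho(g\kappa)=\rho(g)$, so $g\kappa\in G_0$, $C[g\kappa]=C[g]$ and $(g\kappa)^*=g^*\kappa$. Hence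
\begin{equation}\label{eq:coset}
gK_j\subseteq R\iff g^*K_j\subseteq C[g]\qquad(g\in G_0,\ j\in\omega).
\end{equation}

\subsection{The set $B$}

Let $B=\{g\in R:gK_j\not\subseteq R\text{ for all }j\}$. The sets $\{g:gK_j\subseteq R\}=\bigcap_{\kappa\in K_j}R\kappa^{-1}$ are closed, so $B$ is $G_\delta$. Let $p\in G$. If $b\in B\cap pK_0$ were interior to the closed set $R\cap pK_0$ relative to $pK_0=bK_0$, then $bK_j\subseteq R$ for some $j$, which is excluded. So $B\cap pK_0$ is nowhere dense in $pK_0$. For $g,h\in G$, normality of $K_0$ gives $g^{-1}K_0h^{-1}=pK_0$ with $p=g^{-1}h^{-1}$. The homeomorphism $y\mapsto gyh$ maps $pK_0$ onto $K_0$ and $B\cap pK_0$ onto $gBh\cap K_0$. So $gBh\cap K_0$ is nowhere dense in $K_0$, and the Cantor set $K_0$ is a witness for $B$.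

\subsection{Minimal points in $G$}

For $c\in C\in\mathcal{K}$ say that $c$ is \emph{$n$-minimal in $C$} if there is no $z\in\mathbb{Z}^\omega$ with $z|n=0$, $z_n<0$ and $c\,\iota(z)\in C$. For $G=\mathbb{Z}^\omega$ and $\iota$ the identity, this is Definition~\ref{def:minimal}. Let $C_\infty$ be the set of points that are $n$-minimal in $C$ for infinitely many $n$.

\begin{lemma}\label{lem:genmin}
\begin{enumerate}
\item[(a)] The set of pairs $(c,C)\in G\times\mathcal{K}$ such that $c\in C$ and $c$ is not $n$-minimal in $C$ is closed.
\item[(b)] For every $D\in\mathcal{K}$ the set $D_\infty$ is comeager in $D$.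
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(c_i,C_i)\to(c,C)$, with $z^i|n=0$, $z^i_n<0$ and $c_i,c_i\iota(z^i)\in C_i$. By (K3), $L=C\cup\bigcup_iC_i$ is compact, and $z^i=\rho(c_i\iota(z^i))-\rho(c_i)$ lies in the compact set $\rho(L)-\rho(L)$. A subsequence converges to some $z\in\mathbb{Z}^\omega$, and $z|n=0$, $z_n<0$ because the coordinates are discrete. By (K1), $c\in C$ and $c\,\iota(z)\in C$.

(b) Let $O_m$ be the set of $c\in D$ that are $n$-minimal in $D$ for some $n\ge m$. It is open in $D$ by (a). Let $c\in D$ and $n\ge m$. The set $Y_n=\{z:z|n=0,\ c\,\iota(z)\in D\}$ contains $0$ and is a closed subset of the compact set $\iota^{-1}(c^{-1}D)$, so there is $z^{(n)}\in Y_n$ with least $n$-th coordinate. The point $c\,\iota(z^{(n)})\in D$ is $n$-minimal, since a vector $z$ showing the contrary would give $z^{(n)}+z\in Y_n$ with smaller $n$-th coordinate. As $z^{(n)}|n=0$, we have $z^{(n)}\to0$ and $c\,\iota(z^{(n)})\to c$. So $O_m$ is dense, and $D_\infty=\bigcap_mO_m$ is comeager.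
\end{proof}

\subsection{The set $A$}

Let
\[
A=\{g\in R:\ C[g]K_{j[g]}=C[g]\ \text{ and }\ g^*\in C[g]_\infty\}.
\]
The set of $C\in\mathcal{K}$ with $CK_j=C$ is closed: if $C_i\to C$, $C_iK_j=C_i$, $c\in C$ and $\kappa\in K_j$, take $c_i\to c$ by (K2); then $c_i\kappa\in C_i$ and $c\kappa\in C$ by (K1). As $j[g]$ is locally constant, the first condition is closed. By Lemma~\ref{lem:genmin}(a), the set of $g\in R$ such that $g^*$ is $n$-minimal in $C[g]$ is open in $R$. So $A$ is $G_\delta$.

Let $\varphi_A(x)=\theta(x)\,\iota(f(x))$ with $f$ from Lemma~\ref{lem:f}. It is continuous. It is injective, because $\rho(\varphi_A(x))=f(x)$, so $\varphi_A(x)$ determines $f(x)$, then $\theta(x)$, then $x$. Let $g,h\in G$ and suppose that the Borel set $S=\{x:g\varphi_A(x)h\in A\}$ is nonmeager, hence comeager in a nonempty open set $U$. The numbers $\rho(g\varphi_A(x)h)_n=\rho(gh)_n+f(x)_n$ differ from each other by at most $n$. So all $x\in S$ give the same pairs $(a_n,m_n)$, and hence the same $C$, the same $j$ and the same $t=\hat t(\rho(g\varphi_A(x)h))$, with $CK_j=C$.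

We now remove the factor $\theta(x)$. The cosets of $K_j$ are open in $K_0$, so after shrinking $U$ we have $\theta(U)\subseteq\kappa_0K_j$ for some $\kappa_0\in K_0$. Put $y=\iota(t)^{-1}g\kappa_0h$. For $x\in U$ write $\theta(x)=\kappa_0\kappa_x$ with $\kappa_x\in K_j$. Since $\iota$ has central image and $K_j$ is normal,
\[
\iota(t)^{-1}g\varphi_A(x)h=y\,\iota(f(x))\,\kappa'_x,\qquad\kappa'_x=h^{-1}\kappa_xh\in K_j .
\]
For $x\in S\cap U$ the left side is $(g\varphi_A(x)h)^*\in C$, so $y\,\iota(f(x))\in CK_j=C$. Since $C$ is closed and $S\cap U$ is dense in $U$, we get $y\,\iota(f(x))\in C$ for all $x\in U$.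

Take $U'$ and $k$ from Lemma~\ref{lem:f} for this $U$, and take $x\in S\cap U'$. For $n>k$ let $x'\in U$ be as in the lemma and let $z=f(x')-f(x)$. Then $z|n=0$, $z_n<0$, and by centrality
\[
(g\varphi_A(x)h)^*\,\iota(z)=y\,\iota(f(x'))\,\kappa'_x\in CK_j=C .
\]
So $(g\varphi_A(x)h)^*$ is not $n$-minimal in $C$ for any $n>k$, contradicting $x\in S$. Thus $S$ is meager. Every set $g'Ah'$ has the form $g^{-1}Ah^{-1}$, so $\varphi_A$ is a witness for $A$.

\subsection{The dichotomy}

Let $C\subseteq G$ be a Cantor set and let $C_j=\{c\in C:cK_j\subseteq C\}=\bigcap_{\kappa\in K_j}C\kappa^{-1}$. This set is closed, and $C_jK_j=C_j$ because $c\kappa K_j=cK_j$ for $\kappa\in K_j$.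

If every $C_j$ is nowhere dense in $C$, choose $\alpha$ with $(j_\alpha,C_\alpha)=(0,C)$. For $c\in C\setminus\bigcup_jC_j$, \eqref{eq:decode} and \eqref{eq:coset} show that $g=\iota(t(\alpha))c$ lies in $R$ and $gK_j\not\subseteq R$ for all $j$. So $\iota(t(\alpha))^{-1}B$ is comeager in $C$.

Otherwise some $D=C_j$ contains a nonempty set $V$ that is open in $C$. Choose $\alpha$ with $(j_\alpha,C_\alpha)=(j,D)$. Since $DK_j=D$, \eqref{eq:decode} gives $\iota(t(\alpha))c\in A$ for all $c\in D_\infty$. The set $V$ is also open in $D$, so $D_\infty\cap V$ is comeager in $V$ by Lemma~\ref{lem:genmin}(b), and hence nonmeager in $C$. So $\iota(t(\alpha))^{-1}A$ is nonmeager in $C$.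

In both cases $C$ is not a witness for $A\cup B$, and Lemma~\ref{lem:cantor} shows that $A\cup B$ is not strongly Haar meager.

\subsection{The groups $K\times\mathbb{Z}^\omega\times L$}

A profinite group is a compact totally disconnected group. Recall van Dantzig's theorem: in a locally compact totally disconnected group the compact open subgroups form a neighborhood base at $1$. In a compact group an open subgroup has finite index, so the intersection of its finitely many conjugates is an open normal subgroup. Hence an infinite metrizable profinite group $K$ has a decreasing sequence of open normal subgroups with trivial intersection. None of them is trivial, since they have finite index, so a subsequence $(K'_j)$ is strictly decreasing. In $G=K\times\mathbb{Z}^\omega\times L$ the groups $K_j=K'_j\times\{0\}\times\{1\}$ satisfy (H1), and $\iota(z)=(1,z,1)$ with the projection $\rho$ to the middle factor satisfies (H2). This completes the proof of Theorem~\ref{thm:general}. \hfill$\square$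

\begin{remark}\label{rem:hyp}
Normality of the $K_j$ and centrality of $\iota(\mathbb{Z}^\omega)$ are used only to move these subgroups past the right translation $h$ and past each other. Compactness of $K_0$ makes it a Cantor set and forces $\rho(K_0)=0$, so that all points of a coset carry the same code. The target $\mathbb{Q}^\omega$ instead of $\mathbb{Z}^\omega$ costs nothing in the proof and is what makes (H2) easy to verify in Corollary~\ref{cor:products}(b).
\end{remark}

\section{Cases in which unions are harmless}\label{sec:positive}

We prove Theorem~\ref{thm:positive}. Strongly Haar meager sets are Haar meager, and the empty set is strongly Haar meager, so in (1) and (2) we start from a nonempty Borel set with a witness $f$ and look for a Cantor set that is a witness.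

\begin{proof}[Proof of Theorem~\ref{thm:positive}(1)]
For closed sets, category in the domain controls category in the image, and the image of $f$ itself will do. Let $B=\bigcup_nF_n\ne\emptyset$ with $F_n$ closed, let $f$ be a witness for $B$, and let $C=f(2^\omega)$. If a nonempty relatively open set $V\subseteq C$ were contained in some $gF_nh$, then $f^{-1}(V)$ would be a nonempty open subset of the meager set $f^{-1}(gBh)$, contradicting (B1). So each closed set $C\cap gF_nh$ is nowhere dense in $C$, and $C\cap gBh$ is meager in $C$. If $p\in C$ were isolated, then $V=\{p\}$ would be contained in $gF_n$ for $g=pb^{-1}$, where $b\in F_n$ for a suitable $n$; this was just excluded. A subspace of a zero-dimensional space is zero-dimensional, so $C$ is a Cantor set by (B4), and it is a witness for $B$.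

A countable union of strongly Haar meager $F_\sigma$ sets is $F_\sigma$, and it is Haar meager because the Haar meager sets form a $\sigma$-ideal. So it is strongly Haar meager. The last assertion follows because $\mathbb{Z}_2^\omega\times\mathbb{Z}^\omega$ is zero-dimensional.
\end{proof}

For sets that are not $F_\sigma$ the image of $f$ need not be a witness, as the set $M$ of Remark~\ref{rem:M} shows. What survives is meagerness in any closed subgroup that contains the image.

\begin{lemma}\label{lem:subgroup}
Let $B\subseteq G$ be Borel with witness $f$, and let $L$ be a closed subgroup containing $f(2^\omega)$. Then $L\cap gBh$ is meager in $L$ for all $g,h\in G$. In particular, every Haar meager set is meager in $G$.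
\end{lemma}

\begin{proof}
The Borel set $P=\{(x,l)\in2^\omega\times L:f(x)l\in gBh\}$ has the meager section $f^{-1}(gBhl^{-1})$ at every $l\in L$. By (B3) there is $x$ such that $\{l\in L:f(x)l\in gBh\}$ is meager in $L$. Left multiplication by $f(x)\in L$ is a homeomorphism of $L$ that maps this set onto $L\cap gBh$. For the last assertion take $L=G$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(2)]
Let $B\ne\emptyset$ be Borel with witness $f$, and let $L\supseteq f(2^\omega)$ be a closed, locally compact, totally disconnected subgroup. For $b\in B$ the set $L\cap b^{-1}B$ contains $1$ and is meager in $L$ by Lemma~\ref{lem:subgroup}, so $1$ is not isolated in $L$. By van Dantzig's theorem $L$ has a compact open subgroup $Q$. It is metrizable and totally disconnected, and since $1$ is not isolated in $Q$, no point is. So $Q$ is a Cantor set. As $Q$ is open in $L$, Lemma~\ref{lem:subgroup} and (B1) show that $Q\cap gBh$ is meager in $Q$ for all $g,h$. So $B$ is strongly Haar meager.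
\end{proof}

In a locally compact group such as $\mathbb{R}$ there may be no subgroup that is a Cantor set, so for (3) we build the witness by hand. The difficulty is to handle uncountably many translates in countably many steps; compactness reduces each step to finitely many.

\begin{lemma}\label{lem:split}
Let $G$ be an uncountable locally compact Polish group with a fixed compatible metric. Let $F\subseteq G$ be closed and nowhere dense, $\Gamma\subseteq G\times G$ nonempty and compact, $V\subseteq G$ nonempty and open, and $\varepsilon>0$. Then there are $k\ge2$ and nonempty open sets $V_1,\dots,V_k$ of diameter less than $\varepsilon$, with compact and pairwise disjoint closures contained in $V$, such that for each $(g,h)\in\Gamma$ some $\overline{V_i}$ is disjoint from $gFh$.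
\end{lemma}

\begin{proof}
For $\gamma=(g,h)\in\Gamma$ pick $v_\gamma\in V\setminus gFh$. The set $\{(g',h',v):g'^{-1}vh'^{-1}\in F\}$ is closed and does not contain $(g,h,v_\gamma)$. So there are open sets $O_\gamma\ni\gamma$ and $W_\gamma\ni v_\gamma$ with $W_\gamma\subseteq V$ and $g'Fh'\cap W_\gamma=\emptyset$ for all $(g',h')\in O_\gamma$. Cover $\Gamma$ by $O_{\gamma_1},\dots,O_{\gamma_k}$, where $k\ge2$ after repeating a member if necessary. Since $G$ has no isolated points, we can choose distinct points $v_i\in W_{\gamma_i}$, and then small neighborhoods $V_i$ of $v_i$ with compact, pairwise disjoint closures $\overline{V_i}\subseteq W_{\gamma_i}$.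
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(3)]
Strongly Haar meager sets are meager by Lemma~\ref{lem:subgroup}. Conversely, let $A\subseteq G$ be meager. A locally compact Polish space is $\sigma$-compact. So $A\subseteq F=\bigcup_nF_n$ with $F_0\subseteq F_1\subseteq\cdots$ compact and nowhere dense, and $G\times G=\bigcup_n\Gamma_n$ with $\Gamma_0\subseteq\Gamma_1\subseteq\cdots$ nonempty and compact.

Let level $0$ consist of the set $G$. For each set $V$ of level $n$ apply Lemma~\ref{lem:split} with $F_n$, $\Gamma_n$ and $\varepsilon=2^{-n}$; the resulting sets are the \emph{successors} of $V$, and all successors together form level $n+1$. Each level $n\ge1$ is a finite family with compact, pairwise disjoint closures. Let $Q$ be the intersection over $n\ge1$ of the union of the closures of the sets of level $n$. Then $Q$ is compact, and along each branch the closures shrink to one point of $Q$. The sets $Q\cap V=Q\cap\overline V$, for $V$ in the scheme, are nonempty and clopen in $Q$, they form a base of $Q$, and each has at least two points because $V$ has at least two successors. So $Q$ is a Cantor set by (B4).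

Let $(g,h)\in\Gamma_m$. If $V$ has level $n\ge m$, then $(g,h)\in\Gamma_n$, so some successor $V'$ of $V$ is disjoint from $gF_nh\supseteq gF_mh$. Thus every basic set $Q\cap V$ contains a nonempty open subset of $Q$ that misses $gF_mh$, and $Q\cap gF_mh$ is nowhere dense in $Q$. An arbitrary pair $(g,h)$ lies in some $\Gamma_{m_0}$, hence in all $\Gamma_m$ with $m\ge m_0$, and $Q\cap gFh=\bigcup_{m\ge m_0}Q\cap gF_mh$ is meager in $Q$. So $Q$ is a witness for the Borel set $F\supseteq A$.
\end{proof}

\section{Countable products of discrete abelian groups}\label{sec:products}

\begin{proof}[Proof of Corollary~\ref{cor:products}]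
(a) A compact subset of $G$ has finite projections $F_n\subseteq H_n$, so it lies in the closed subgroup $L=\prod_n\langle F_n\rangle$. A finitely generated abelian torsion group is finite, so all but finitely many factors of $L$ are finite. Thus $L$ is the product of a discrete group and a compact group, hence locally compact, and it is totally disconnected as a product of discrete spaces. Theorem~\ref{thm:positive}(2) applies.

(b) Choose disjoint infinite sets $I=\{p_0<p_1<\cdots\}$ and $J=\{q_0<q_1<\cdots\}$, elements $e_i\in H_{p_i}$ of infinite order, and nontrivial finite subgroups $T_i\le H_{q_i}$. Let $K_j$ be the group of $x\in G$ with $x_{q_i}\in T_i$ for $i\ge j$ and all other coordinates $0$. These groups are compact and strictly decreasing with trivial intersection, and $K_{j+1}=\{x\in K_j:x_{q_j}=0\}$ is open in $K_j$. As $G$ is abelian, (H1) holds. Let $\iota(z)$ have coordinate $z_ie_i$ at $p_i$ and coordinate $0$ outside $I$. A homomorphism from a subgroup of an abelian group into a divisible group extends to the whole group, so $ne_i\mapsto n$ extends to a homomorphism $\rho_i:H_{p_i}\to\mathbb{Q}$. Put $\rho(x)=(\rho_i(x_{p_i}))_i$. Each coordinate of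 $\iota$ and of $\rho$ depends on one discrete coordinate, so both are continuous, and $\rho(\iota(z))=z$. So (H2) holds, and Theorem~\ref{thm:general} applies.
\end{proof}

One case of such products is not settled here: infinitely many $H_n$ are not torsion groups and all but finitely many are torsion-free, as for $G=\mathbb{Z}^\omega$. The construction of $B$ does not apply, because a compact subgroup has finite projections, which are trivial in the torsion-free factors; so every compact subgroup is finite and (H1) fails. For $\mathbb{Z}^\omega$ the route through Theorem~\ref{thm:positive}(2) is closed as well, since by Remark~\ref{rem:M} the two notions differ there.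

\begin{thebibliography}{9}

\bibitem{FoS}
\emph{Faculty of Science} (as printed: FACULTY OF SCIENCE),
\texttt{https://www.math.elte.hu/\allowbreak thesisupload/\allowbreak thesisfiles/\allowbreak 2023bsc\_mat3y-f0fdlm.pdf}.

\end{thebibliography}
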